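# Tiny and short zero-sum subsequences in $C_n^r$: the equality $\mathsf t=\eta$ fails at $C_6^3$

## The guess $\mathsf t(C_n^r)=\eta(C_n^r)$, checked on $C_p^r$ and on $C_6$

There are two natural ways to say that a zero-sum sequence in a finite abelian group is small. One counts its terms. The other counts each term with weight one over its order. How long must a sequence be to force a small zero-sum subsequence? On groups of the form $C_n^r$, all of whose "main" elements have order $n$, the answer one would first guess is that the two notions of smallness force the same length. We fix the definitions and then test this guess.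

Throughout, $G$ is a finite abelian group written additively, $C_n$ is the cyclic group of order $n$, and $C_n^r$ is the direct sum of $r$ copies of it. A sequence over $G$ is a finite unordered list $S=g_1\cdots g_l$ of elements of $G$ with repetition allowed; $|S|=l$ is its length. A subsequence is a sub-multiset, and $S$ is zero-sum if its terms add up to $0$. We write $Tg$ or $T\cdot g$ for $T$ with the term $g$ appended, $g^k$ for $k$ copies of $g$, and $\mathrm{supp}(T)$ for the set of elements that occur in $T$.

**Definition (cross number, tiny, short).** The cross number of $S$ is $\mathsf k(S)=\sum_{i=1}^l \frac1{\operatorname{ord}(g_i)}$. A non-empty zero-sum sequence $T$ is *tiny* if $\mathsf k(T)\le 1$, and *short* if $|T|\le\exp(G)$.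

**Definition (the two invariants).** $\mathsf t(G)$ is the smallest $t\in\mathbb N$ such that every sequence $S$ over $G$ with $|S|\ge t$ has a tiny zero-sum subsequence. $\eta(G)$ is the smallest $t\in\mathbb N$ such that every $S$ with $|S|\ge t$ has a short zero-sum subsequence.

Both exist, because $g^{\operatorname{ord}(g)}$ is zero-sum with cross number $1$. For the same reason, an element $g$ occurs at most $\operatorname{ord}(g)-1$ times in a sequence without short (or without tiny) zero-sum subsequences. Each term contributes at least $1/\exp(G)$ to the cross number, so tiny implies short, and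
$$\eta(G)\le \mathsf t(G).$$
If all terms of $T$ have order $\exp(G)$, then $\mathsf k(T)=|T|/\exp(G)$, and tiny and short mean the same. This is the source of the guess: one expects the longest extremal sequences over $C_n^r$ to be built from elements of order $n$. The guess is the conjecture we study; the source of the problem is "On Tiny Zero-Sum Sequences Over Finite Abelian Groups".

**Conjecture.** For all positive integers $r,n$, we have $\mathsf t(C_n^r)=\eta(C_n^r)$.

*The case $n=p$ prime.* Let $T$ be a short zero-sum sequence over $C_p^r$. If $0$ occurs in $T$, then the one-term subsequence $0$ is tiny, since $\operatorname{ord}(0)=1$. Otherwise all terms have order $p$ and $T$ is tiny. So every short zero-sum sequence contains a tiny one, and $\mathsf t(C_p^r)=\eta(C_p^r)$.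

*The case $C_6$.* Here the two notions really differ. The sequence $1,3,4,4$ over $C_6$ has sum $12=0$ and length $4\le 6$, so it is short. Its cross number is $\frac16+\frac12+\frac13+\frac13=\frac43$. It has no smaller non-empty zero-sum subsequence: modulo $6$ the sums of its proper subsequences are $1,3,4$, then $1+3=4$, $1+4=5$, $3+4=1$, $4+4=2$, then $1+3+4=2$, $1+4+4=3$, $3+4+4=5$. So it contains no tiny subsequence at all.

Nevertheless $\mathsf t(C_6)=\eta(C_6)=6$. The sequence $1^5$ has no non-empty zero-sum subsequence, so $\eta(C_6)\ge6$. Conversely, suppose $|S|=6$ and $S$ has no tiny zero-sum subsequence. Then $0$ does not occur, and $3$ occurs at most once. The elements $2$ and $4$ do not both occur ($\mathsf k=\frac23$), and there are at most two terms of order $3$. The elements $1$ and $5$ do not both occur ($\mathsf k=\frac13$). So at least three terms have order $6$, all of them equal to one $g$. If $3=3g$ occurs, then $g^3\cdot 3g$ has sum $0$ and cross number $1$. So $3$ does not occur, and $g$ occurs at least four times. If $2g$ occurs, then $g^4\cdot 2g$ is tiny ($\mathsf k=\frac46+\frac13=1$). If $4g$ occurs, then $g^2\cdot 4g$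 is tiny ($\mathsf k=\frac23$). So $S=g^6$, which is itself tiny, a contradiction.

So far the guess survives. Here is the list of cases in which the equality $\mathsf t(G)=\eta(G)$ is recorded with the problem ($n,\alpha,\beta,r$ positive integers, $p$ prime): $C_n$; $C_{p^\alpha}\oplus C_{p^\alpha}$; $C_2\oplus C_{2p}$; $C_3\oplus C_{3p}$ with $p\ge5$; $C_n^3$ with $n=3^\alpha$ or $n=5^\beta$; $C_n^r$ with $n=p$ or $n=2^\alpha$. The groups $C_n^r$ with $r\ge 2$ in this list all have prime-power exponent. Two primes are needed for trouble, and $C_6^r$ is where we shall look.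

## Doubled caps and the group $C_3^r$

One more test case contains the geometry we shall need.

**Definition (lines and caps).** A line in $\mathbb F_3^d$ is a set $\{x,x+v,x-v\}$ with $v\ne0$. A *cap* is a subset of $\mathbb F_3^d$ with no three distinct elements of sum $0$. Let $c_r$ be the maximal size of a cap in $\mathbb F_3^r$. A line meeting a cap in exactly two points is a *secant* of it.

If $x+y+z=0$ and $y=x+v$, then $z=-2x-v=x-v$. So three distinct points have sum $0$ exactly when they form a line, and a cap is a set containing no line. A line meets a cap in at most two points. Subsets and translates of caps are caps (translating by $c$ changes a sum of three points by $3c=0$). If $x+y+z=0$ with two of the points equal, say $x=y$, then $z=-2x=x$. Hence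
$$A \text{ is a cap}\iff \big(x+y+z=0,\ x,y,z\in A \text{ forces } x=y=z\big). \tag{1}$$

*Example.* $\{0,1\}^r$ is a cap: if three of its points sum to $0$, then in each coordinate three numbers from $\{0,1\}$ sum to $0$ modulo $3$, so they are equal. In $\mathbb F_3^2$, the cap $\{00,10,01,11\}$ has six secants. Those through $\{00,11\}$ and $\{10,01\}$ have equations $y=x$ and $x+y=1$; they meet in $22$, outside the cap.

**Definition (admissible).** A sequence over $\mathbb F_3^r$ is *admissible* if it has no non-empty zero-sum subsequence of length $\le3$.

**Lemma 1.** (i) If $T$ is admissible over $\mathbb F_3^r$, then $0\nmid T$, all multiplicities are at most $2$, and $\mathrm{supp}(T)\cup\{0\}$ is a cap. So $|T|\le2(c_r-1)$. (ii) If $A\ni 0$ is a cap, the sequence containing each element of $A\setminus\{0\}$ twice is admissible. In particular $\eta(C_3^r)=\mathsf t(C_3^r)=2c_r-1$.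

*Proof.* (i) $0$ is a zero-sum of length $1$ and $x^3$ is one of length $3$, so neither occurs in $T$. Suppose three distinct points of $\mathrm{supp}(T)\cup\{0\}$ have sum $0$. If all lie in the support, they form a zero-sum subsequence of length $3$. If one is $0$, the other two form one of length $2$. Both are excluded.

(ii) All terms are non-zero. Suppose $x+y=0$. If $x=y$, then $2x=0$ and $x=0$, impossible. If $x\neq y$, then $0,x,y$ are three distinct points of $A$ with sum $0$, impossible. If $x+y+z=0$, then $x=y=z$ by (1), but no element occurs three times.

A cap of size $c_r$ can be translated so that it contains $0$. So the maximal length of an admissible sequence is $2(c_r-1)$, which gives $\eta(C_3^r)=2c_r-1$. Equality with $\mathsf t$ is the prime case above. $\square$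

For instance $c_1=2$ and $\eta(C_3)=3$. We shall see that $c_2=4$ and $c_3=9$, so $\eta(C_3^2)=7$ and $\eta(C_3^3)=17$. Also $\eta(C_2^r)=2^r$: the $2^r-1$ non-zero elements, once each, have no zero-sum subsequence of length at most $2$, while any $2^r$ elements contain $0$ or a repetition.

## The failure at $C_6^3$ and in large rank

The guess is false.

**Theorem 1.** $\mathsf t(C_6^3)\ge 38$ and $\eta(C_6^3)\le 37$. Hence the conjecture is false.

**Theorem 2.** For $n=2^a3^b$ with $1\le b\le a$ and every $r\ge1$,
$$\mathsf t(C_n^r)\ge 2c_r-1,\qquad \eta(C_n^r)\le 9n\,2^{r/3}c_r^{2/3},\qquad c_r\ge 2^r(9/8)^{\lfloor r/3\rfloor}.$$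
Hence $\mathsf t(C_n^r)/\eta(C_n^r)\ge \frac1{9n}(9/8)^{\lfloor r/3\rfloor/3}\to\infty$ as $r\to\infty$, and $\mathsf t(C_n^r)>\eta(C_n^r)$ whenever $(9/8)^{\lfloor r/3\rfloor}\ge(9n)^3$. For $n=6$, $\mathsf t(C_6^r)>\eta(C_6^r)$ for all $r\ge174$ (and for $r=3$).

For $n=2^\alpha$, by contrast, equality holds in every rank by the list above.

We write $C_6^r=\mathbb F_2^r\oplus\mathbb F_3^r$ throughout. In this group it helps to speak of costs: a term of order $6$ costs $1$, a term of order $3$ costs $2$, a term of order $2$ costs $3$, and $0$ costs $6$. A zero-sum sequence is tiny when its total cost is at most $6$, and short when its number of terms is at most $6$. A sequence is *short-free* if it has no short zero-sum subsequence.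

## The inductive inequality, and why it stops at 38

To bound $\eta(C_6^3)$ from above, the first thing to try is to treat the two primes one after the other.

**Lemma 2.** For positive integers $m,k,r$: $\ \eta(C_{mk}^r)\le m\big(\eta(C_k^r)-1\big)+\eta(C_m^r)$.

*Proof.* Let $G=C_{mk}^r$, so $G/mG\cong C_m^r$ and $mG\cong C_k^r$. Take a sequence of length at least $m(\eta(C_k^r)-1)+\eta(C_m^r)$. As long as at least $\eta(C_m^r)$ terms remain, we can remove a non-empty subsequence of length $\le m$ whose sum lies in $mG$. After $j\le\eta(C_k^r)-1$ removals at least $\eta(C_m^r)$ terms remain, so we can remove $\eta(C_k^r)$ disjoint subsequences in all. Among their sums, which lie in $mG\cong C_k^r$, at least one and at most $k$ add up to $0$. The union of the corresponding subsequences is zero-sum and has between $1$ and $mk$ terms. $\square$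

For $C_6^3$, using $\eta(C_2^3)=8$ and $\eta(C_3^3)=17$, the choice $m=2,k=3$ gives $2\cdot16+8=40$, and the choice $m=3,k=2$ gives $3\cdot 7+17=38$. The lower bound that we shall prove is $\mathsf t(C_6^3)\ge38$, so this misses by exactly one.

Look at the point where the second choice gets stuck on $37$ terms. We remove subsequences of length $\le3$ with zero $\mathbb F_3^3$-sum, and removal is guaranteed while $17$ terms remain. After seven removals we may have only $16$ terms left, and an eighth removal is not guaranteed. But then the $16$ remaining $\mathbb F_3^3$-components form an admissible sequence of the maximal length $16=2(c_3-1)$: a doubled cap, which is a very rigid object. In the first choice one removes pairs with equal $\mathbb F_2^3$-component, and the stuck position there is again an admissible sequence of length $16$ or nearly so. Neither method alone gains the missing unit. The proof of $\eta(C_6^3)\le37$ plays the two stuck positions against each other.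

First we build the long sequence without tiny zero-sum subsequences.

## A sequence of length 37 over $C_6^3$ from a quadric

The naive candidate, a doubled cap of elements of order $3$ together with all elements of order $2$, has only $16+7=23$ terms in rank $3$. We need mostly terms of order $6$. Here is the design. For each non-zero $u\in\mathbb F_2^3$ take five copies of one element $g_u$ with $\mathbb F_2^3$-component $u$. Think of $5=2+2+1$: two pairs, and one odd term. A pair has $\mathbb F_2^3$-sum $0$ and costs $2$, exactly as much as one element of order $3$. The seven elements $g_u$ supply $7$ doubled values in $\mathbb F_3^3$; an admissible sequence has room for $8$ doubled values; so we put in the eighth as an element $h$ of order $3$, twice. This gives $7\cdot5+2=37$ terms. In the short count, $h$ costs only $1$ instead of $2$, and that is where the two invariants will part. It remains to control the odd terms.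

For $x\in\mathbb F_3^2$ put
$$q(x)=x_1^2+x_2^2,\qquad \hat x=(x,q(x))\in\mathbb F_3^3,\qquad Q=\{\hat x:x\in\mathbb F_3^2\}.$$
Squares in $\mathbb F_3$ are $0$ and $1$, so $q(d)=0$ only for $d=0$. Also $\hat0=0$.

**Lemma 3.** (i) If $\hat x+\hat y+\hat z=0$, then $x=y=z$. So $Q$ is a cap with $9$ elements. (ii) $\sum_i\hat x_i\in Q$ if and only if $\sum_iq(x_i)=q\big(\sum_ix_i\big)$.

*Proof.* (i) Write $y=x+d$. Then $z=-x-y=x-d$, and $0=q(x)+q(x+d)+q(x-d)=3q(x)+2q(d)=2q(d)$, so $d=0$. (ii) The first two coordinates of $\sum_i\hat x_i$ are $\sum_i x_i$, and the only point of $Q$ over $\sum_ix_i$ has last coordinate $q(\sum_i x_i)$. $\square$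

**Step 1: the labeling.** We must attach the points of $Q\setminus\{0\}$, apart from one that is kept for $h$, to the seven elements $u\in\mathbb F_2^3\setminus0$. Let $w=(1,0)$ be the point kept for $h$, and label the other seven non-zero points $x_u$ of $\mathbb F_3^2$ as follows.

| name | $a$ | $b$ | $b'$ | $c_1$ | $c_2$ | $d_1$ | $d_2$ |
|---|---|---|---|---|---|---|---|
| $x_u$ | $(-1,0)$ | $(0,1)$ | $(0,-1)$ | $(1,1)$ | $(1,-1)$ | $(-1,1)$ | $(-1,-1)$ |
| $u$ | 100 | 010 | 110 | 001 | 101 | 011 | 111 |
| $q(x_u)$ | 1 | 1 | 1 | 2 | 2 | 2 | 2 |

Call a $3$-subset of $\mathbb F_2^3\setminus0$ with sum $0$ a *line* of $\mathbb F_2^3\setminus 0$. There are seven of them. The table lists each line and its $4$-element complement, with the point sum $s=\sum x_u$, then $q(s)$, then $\sum q(x_u)$, all modulo $3$.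

| line | $s$ | $q(s)$ | $\sum q$ | complement | $s$ | $q(s)$ | $\sum q$ |
|---|---|---|---|---|---|---|---|
| $a,b,b'$ | $(-1,0)$ | 1 | 0 | $c_1,c_2,d_1,d_2$ | $(0,0)$ | 0 | 2 |
| $a,c_1,c_2$ | $(1,0)$ | 1 | 2 | $b,b',d_1,d_2$ | $(1,0)$ | 1 | 0 |
| $a,d_1,d_2$ | $(0,0)$ | 0 | 2 | $b,b',c_1,c_2$ | $(-1,0)$ | 1 | 0 |
| $b,c_1,d_1$ | $(0,0)$ | 0 | 2 | $a,b',c_2,d_2$ | $(-1,0)$ | 1 | 0 |
| $b,c_2,d_2$ | $(0,-1)$ | 1 | 2 | $a,b',c_1,d_1$ | $(-1,1)$ | 2 | 0 |
| $b',c_1,d_2$ | $(0,-1)$ | 1 | 2 | $a,b,c_2,d_1$ | $(-1,1)$ | 2 | 0 |
| $b',c_2,d_1$ | $(0,-1)$ | 1 | 2 | $a,b,c_1,d_2$ | $(-1,1)$ | 2 | 0 |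

In every case $q(s)\ne\sum q$, so Lemma 3(ii) gives: for every line and every complement of a line $O\subset\mathbb F_2^3\setminus 0$,
$$\sum_{u\in O}\hat x_u\notin Q. \tag{2}$$

The labeling matters. The points $a,b,c_1$ have $s=(0,-1)$, $q(s)=1$ and $\sum q=1+1+2=1$, so $\hat x_a+\hat x_b+\hat x_{c_1}=(0,-1,1)=\hat x_{b'}\in Q$. In a labeling that made $\{a,b,c_1\}$ a line, (2) would fail.

**Step 2: the sequence.** Let
$$g_u=(u,-\hat x_u)\ (\text{order }6),\qquad h=(0,\hat w)\ (\text{order }3),\qquad S=h^2\prod_{u\ne0}g_u^5,\qquad |S|=37 .$$

**Step 3: translating a tiny zero-sum subsequence into an equation.** Suppose $T=h^j\prod_ug_u^{c_u}$ is a tiny zero-sum subsequence of $S$, with $0\le j\le2$ and $0\le c_u\le5$. Its cost is $\sum c_u+2j\le6$, and being zero-sum means $\sum c_uu=0$ and $\sum c_u\hat x_u=j\hat w$. Let $O=\{u:c_u\text{ odd}\}$ and write $c_u=[u\in O]+2d_u$, where $[u\in O]$ is $1$ or $0$ according to whether $u\in O$; so $0\le d_u\le2$. Since $-2=1$ in $\mathbb F_3$,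
$$\sum_{u\in O}u=0,\qquad \sum_{u\in O}\hat x_u=\sum_ud_u\hat x_u+j\hat w,\qquad |O|+2D\le6\quad\text{with } D=\sum_ud_u+j. \tag{3}$$

**Step 4: the possible odd parts.** We list the zero-sum subsets $O$ of $\mathbb F_2^3\setminus0$ with $|O|\le 6$. The whole set $\mathbb F_2^3\setminus0$ has sum $0$, so complements of zero-sum subsets are zero-sum. Sizes $1$ and $2$ are impossible (elements are non-zero and distinct), hence so are sizes $6$ and $5$. Size $7$ is excluded by $|O|\le6$. So $O$ is empty, a line, or the complement of a line.

**Step 5: contradiction in each case.** If $O=\emptyset$, then $1\le D\le3$, and (3) says that $D$ elements, taken from the non-zero points $\hat x_u$ and $\hat w$ of $Q$ with none used more than twice, sum to $0$. For $D=1$ this is impossible. For $D=2$, $\hat x+\hat y+\hat 0=0$ gives $x=y=0$ by Lemma 3(i), impossible. For $D=3$, Lemma 3(i) makes all three equal, impossible since none is used three times.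

If $|O|\in\{3,4\}$, then $2D\le3$, so $D\le1$, and the right side of the middle equation in (3) is $0=\hat0$ or a single element of $Q$. So $\sum_{u\in O}\hat x_u\in Q$, contradicting (2).

Hence $S$ has no tiny zero-sum subsequence, and $\mathsf t(C_6^3)\ge38$. $\square$

**Remark.** The subsequence $\prod_u g_u^5$ of length $35$ consists of terms of order $6$ and has no tiny zero-sum subsequence, so it is short-free and $\eta(C_6^3)\ge36$. On the other hand $S$ itself is not short-free. Take $g_a^3g_{d_1}g_{d_2}h$. Its $\mathbb F_2^3$-sum is $100+011+111=000$. Since $3\hat x_a=0$, its $\mathbb F_3^3$-sum is $-(-1,1,2)-(-1,-1,2)+(1,0,1)=(3,0,-3)=0$. It has six terms and cross number $\frac56+\frac13=\frac76$: short, not tiny. In the notation of (3) it has $|O|=3$ and $D=2$, which the cost forbids but the count of terms allows.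

## Caps in $\mathbb F_3^2$ and $\mathbb F_3^3$

Both stuck positions consist of (nearly) doubled $9$-caps without $0$. So we need to know how rigid $9$-caps in $\mathbb F_3^3$ are.

**Lemma 4.** (i) Caps in $\mathbb F_3^2$ have at most $4$ points. For a $4$-cap exactly one unordered pair of secants meets in a point outside the cap.
(ii) Caps in $\mathbb F_3^3$ have at most $9$ points.
(iii) If $K$ is a $9$-cap in $\mathbb F_3^3$, every $x\notin K$ lies on exactly $2$ secants of $K$.
(iv) A set of $8$ points in $\mathbb F_3^3$ is contained in at most one $9$-cap.

*Proof of (i).* The lines of $\mathbb F_3^2$ form $4$ parallel classes of $3$ lines, and each class partitions the plane. For the bound it is enough to exclude a $5$-cap. Each line carries at most $2$ of its points, so each class splits it as $2+2+1$ and contains $2$ secants; in total there are $8$ secants. But each of the $\binom52=10$ pairs spans a secant, and different pairs span different secants, a contradiction.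

A $4$-cap has $6$ secants. Each class splits it as $2+2+0$ or $2+1+1$, so contains $2$ or $1$ secants. Since the four numbers sum to $6$, exactly two classes contain two secants. The four points can be split into two pairs in three ways, giving three complementary pairs of secants. Two parallel secants carry disjoint pairs of cap points, so they form a complementary pair. Hence two of the three complementary pairs are parallel, and the third is not. The two secants of the third pair meet in a point, and this point is outside the cap, since a cap point on both would belong to two disjoint pairs. Two distinct non-complementary secants share a cap point and meet only there. So exactly one pair of secants meets outside the cap.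

*Proof of (ii).* $\mathbb F_3^3$ has $13$ two-dimensional subspaces, so $39$ planes in $13$ parallel classes. Each point lies in $13$ planes, each pair of points in $4$, each non-collinear triple in $1$. Let $n_i$ be the number of planes meeting a given $k$-cap in exactly $i$ points. By (i), $n_i=0$ for $i>4$. Three points of a cap are never collinear. Suppose $k=10$; this is enough to exclude. Each class splits $10$ into three parts $\le4$, so each part is at least $2$ and $n_0=n_1=0$. Counting planes, pairs and triples,
$$n_2+n_3+n_4=39,\qquad n_2+3n_3+6n_4=4\tbinom{10}2=180,\qquad n_3+4n_4=\tbinom{10}3=120 .$$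
Subtracting the first equation from the second gives $2n_3+5n_4=141$. With $n_3=120-4n_4$ this becomes $240-3n_4=141$, so $n_4=33$ and $n_3=-12$, a contradiction.

*Proof of (iii).* For $k=9$, three parts $\le4$ with sum $9$ are each at least $1$, so $n_0=0$. Counting planes, points, pairs and triples,
$$\sum n_i=39,\quad \sum in_i=13\cdot9=117,\quad \sum\tbinom i2n_i=4\cdot36=144,\quad \sum\tbinom i3n_i=84 .$$
The last gives $n_3=84-4n_4$. Then $n_2=144-3n_3-6n_4=6n_4-108$, and $n_1=117-2n_2-3n_3-4n_4=81-4n_4$. The first equation becomes $57-n_4=39$, so $n_4=18$.

Let $s_x$ be the number of secants through a point $x\notin K$. There are $18$ such points. Each of the $\binom92=36$ secants contains exactly one point outside $K$, so $\sum_xs_x=36$. Two secants meeting in a point outside $K$ carry disjoint pairs and span a plane, which then has at least $4$, hence by (i) exactly $4$ points of $K$. Conversely, by (i), each plane with exactly $4$ points of $K$ contains exactly one such pair of secants. So $\sum_x\binom{s_x}2=n_4=18$. Therefore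
$$\sum_x(s_x-2)^2=\sum_xs_x(s_x-1)-3\sum_xs_x+4\cdot18=36-108+72=0,$$
and $s_x=2$ for every $x\notin K$.

*Proof of (iv).* Suppose $K_0\cup\{y\}$ and $K_0\cup\{z\}$ are $9$-caps with $|K_0|=8$ and $y\ne z$. Then $y\notin K_0\cup\{z\}$, so by (iii) $y$ lies on two secants of $K_0\cup\{z\}$. They meet only in $y$, so at least one of them avoids $z$. That one consists of $y$ and two points of $K_0$, so it is a line inside the cap $K_0\cup\{y\}$, a contradiction. $\square$

Together with Lemma 3(i), part (ii) gives $c_3=9$, and part (i) with $\{0,1\}^2$ gives $c_2=4$.

## Admissible sequences of length 14, 15 and 16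

The next lemma turns rigidity of caps into statements about which terms can be appended to a nearly maximal admissible sequence.

**Lemma 5.** Let $T$ be an admissible sequence over $\mathbb F_3^3$. Then $|\mathrm{supp}(T)|\le8$ and $|T|\le16$.
(a) If $|T|=16$, then $T$ consists of $8$ elements, each twice.
(b) If $|T|=15$ and $Tg$, $Th$ are admissible, then $g=h$.
(c) If $|T|=14$: if $T$ has exactly $7$ distinct elements, at most one $g$ makes $Tg$ admissible. Otherwise $T$ has $8$ distinct elements, exactly two of them with multiplicity one, and any $g$ with $Tg$ admissible is one of these two. In particular at most two values $g$ are possible.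

*Proof.* By Lemma 1(i), multiplicities are at most $2$, and $\mathrm{supp}(T)\cup\{0\}$ is a cap with $|\mathrm{supp}(T)|+1$ elements. By Lemma 4(ii) the support has at most $8$ elements, so $|T|\le16$. Part (a) is the equality case.

(b) By (a), $Tg$ is $8$ elements each twice, so $g$ is the unique element of multiplicity one in $T$. The same holds for $h$.

(c) With multiplicities $\le2$ and $|T|=14$, the support has $7$ or $8$ elements. If $7$, all multiplicities are $2$. If $Tg$ is admissible, then $g\ne0$ and $g\notin\mathrm{supp}(T)$, and $\mathrm{supp}(T)\cup\{0,g\}$ is a $9$-cap containing the $8$-set $\mathrm{supp}(T)\cup\{0\}$. By Lemma 4(iv) there is at most one such $g$. If the support has $8$ elements, then six have multiplicity $2$ and two have multiplicity $1$. If $Tg$ is admissible, its support has at most $8$ elements, so $g\in\mathrm{supp}(T)$, and $g$ has multiplicity one in $T$. $\square$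

## Pairs against triples: $\eta(C_6^3)\le37$

Suppose $S$ is a short-free sequence over $\mathbb F_2^3\oplus\mathbb F_3^3$ with $|S|=37$. We derive a contradiction, and this proves $\eta(C_6^3)\le37$. For $u\in\mathbb F_2^3$ let $S_u$ be the sequence of $\mathbb F_3^3$-components of the terms with first component $u$ (the *class* of $u$), and $b_u=|S_u|$. Every element of $S$ has multiplicity at most $5$, since $6g=0$. "Terms" below are occurrences: different terms may be equal as elements.

**Step 1: blocks, and the four possible shapes.** This step cashes in the pair extraction. A *block* is a single term from $S_0$, or a pair of terms from one $S_u$ with $u\ne0$. Its value is its sum in $\mathbb F_3^3$. A block has length at most $2$ and first component $0$. So the values of disjoint blocks form an admissible sequence: if at most three of them summed to $0$, the union of these blocks would be a zero-sum subsequence of length at most $6$.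

A *full system* uses all of $S_0$ and $\lfloor b_u/2\rfloor$ disjoint pairs from each $S_u$, $u\ne0$. Let $o$ be the number of $u\ne0$ with $b_u$ odd. A full system has
$$N=b_0+\frac{37-b_0-o}2\le16$$
blocks, by Lemma 5. So $o\ge b_0+5$, while $o\le7$ and $o\equiv b_0+1\pmod2$. This leaves
$$(b_0,o,N)\in\{(0,5,16),(1,6,16),(2,7,16),(0,7,15)\}.$$

**Step 2: triples.** This step cashes in the other extraction.

**Lemma 6.** If $T_1,\dots,T_7$ are disjoint subsequences of $S$ of length $3$ with zero $\mathbb F_3^3$-sum, then the $\mathbb F_3^3$-components of the remaining $16$ terms form an admissible sequence. By Lemma 5(a) it consists of $8$ elements, each twice.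

*Proof.* Otherwise the remaining terms contain a non-empty $T_8$ of length $\le3$ with zero $\mathbb F_3^3$-sum. There are eight $\mathbb F_2^3$-sums of $T_1,\dots,T_8$ and only seven non-zero elements, so one of the sums is $0$ or two coincide. Then one $T_i$, or the union of two of them, is zero-sum of length at most $6$, a contradiction. $\square$

### Full systems with $N=16$ blocks

**Step 3: odd classes are constant.** *If $u\ne0$ and $b_u$ is odd, then $S_u$ is constant, so $b_u\le5$.* For $b_u=1$ there is nothing to prove. Let $b_u\ge3$ and let $x,y,z$ be any three terms of $S_u$. Take a full system containing the block $\{x,y\}$ and leaving $z$ unpaired, and let $T$ be the sequence of the other $15$ values. Replacing $\{x,y\}$ by $\{x,z\}$ gives another full system. So $T\cdot(x+y)$ and $T\cdot(x+z)$ are admissible, and $y=z$ by Lemma 5(b). The bound $b_u\le5$ is the multiplicity bound.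

**Step 4: even classes are nearly constant.** *If $u\ne0$ and $b_u\ge4$ is even, then among any four terms $x,y,z,t$ of $S_u$ three are equal.* Take a full system containing $\{x,y\}$ and $\{z,t\}$, and let $T$ be the sequence of the other $14$ values. Re-pairing the four terms shows that
$$T\cdot(x+y)(z+t),\qquad T\cdot(x+z)(y+t),\qquad T\cdot(x+t)(y+z)$$
are all admissible of length $16$, so each consists of $8$ elements, each twice.

If $T$ has $7$ distinct elements, each occurs twice in $T$, so the two appended values are equal: $x+y=z+t$, $x+z=y+t$, $x+t=y+z$. Subtracting the second equation from the first gives $2(y-z)=0$; subtracting the third from the first gives $2(y-t)=0$. So $y=z=t$.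

Otherwise $T$ has $8$ distinct elements, exactly two of them, $p\ne p'$, with multiplicity one, and the multisets $\{x+y,z+t\}$, $\{x+z,y+t\}$, $\{x+t,y+z\}$ all equal $\{p,p'\}$. The three values $x+y,x+z,x+t$ lie in $\{p,p'\}$, so two coincide. Permuting $y,z,t$ permutes the three multisets, so we may assume $x+y=x+z$, that is, $y=z$. The third multiset is then $\{x+t,2y\}$ and the first is $\{x+y,y+t\}$. So $2y\in\{x+y,y+t\}$, which means $y=x$ or $y=t$. With $y=z$, three of the four terms are equal.

**Step 5: even classes have at most $6$ terms.** Let $b_u\ge6$ be even and $u\neq 0$. By Step 4 some element $x$ has multiplicity at least $3$ in $S_u$. If two terms $t,t'$ differed from $x$, then among $x,x,t,t'$ no three would be equal, contradicting Step 4. So at most one term differs from $x$, and $x$ has multiplicity at least $b_u-1\ge5$. As multiplicities are at most $5$, $b_u=6$ and $S_u=x^5t$ with $t\ne x$.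

**Step 6: the exact shape of $S$.** So $b_u\le5$ for odd classes and $b_u\le6$ for even classes with $u\ne0$. The number of terms outside $S_0$ is $37$, $36$, $35$ for $(b_0,o)=(0,5),(1,6),(2,7)$. The upper bounds are $5\cdot5+2\cdot6=37$, $6\cdot5+6=36$, $7\cdot5=35$. So equality holds everywhere, and $S=\prod_{u\ne0}(u,v_u)^5\cdot gg'$, where one of the following holds:

* (A) $g=(0,\gamma)$, $g'=(0,\gamma')$;
* (B) $g=(0,\gamma)$, $g'=(u_1,t_1)$ with $u_1\neq 0$;
* (C) $g=(u_1,t_1)$, $g'=(u_2,t_2)$ with $u_1\ne u_2$ non-zero.

**Step 7: what pairs say.** Consider the full system with two blocks of value $2v_u=-v_u$ for each $u\ne0$ and two further blocks. Their values are $\gamma,\gamma'$ in (A); $\gamma,\ v_{u_1}+t_1$ in (B); $v_{u_1}+t_1,\ v_{u_2}+t_2$ in (C). By Lemma 5(a) its $16$ values are $8$ elements, each exactly twice. Each $-v_u$ already occurs twice. So the $v_u$ are non-zero and pairwise distinct, the two further values differ from all $-v_u$, and they are equal to each other, say to $v_*$. By Lemma 1(i), $K=\{0,v_*\}\cup\{-v_u:u\ne0\}$ is a $9$-cap.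

**Step 8: what triples say.** Apply Lemma 6 to the seven triples $(u,v_u)^3$, whose $\mathbb F_3^3$-sums are $3v_u=0$. The sequence consisting of each $v_u$ twice together with the $\mathbb F_3^3$-components of $g,g'$ is admissible and consists of $8$ elements, each twice. As before, these two components are equal.

**Step 9: the contradiction.** In (B), Step 8 gives $\gamma=t_1$ and Step 7 gives $\gamma=v_{u_1}+t_1$, so $v_{u_1}=0$, a contradiction. In (C), $t_1=t_2$ and $v_{u_1}+t_1=v_{u_2}+t_2$, so $v_{u_1}=v_{u_2}$ with $u_1\neq u_2$, a contradiction.

In (A), $\gamma=\gamma'=v_*$. Since $0,v_*\in K$ and $\{0,v_*,-v_*\}$ is a line, $-v_*\notin K$. By Lemma 4(iii), two secants of $K$ pass through $-v_*$. One is the line containing $0$ and $v_*$. The other meets it only in $-v_*$, so it contains two points of $K\setminus\{0,v_*\}$, say $-v_u$ and $-v_{u'}$ with $u\ne u'$. Then $-v_u-v_{u'}-v_*=0$, so $v_u+v_{u'}+v_*=0$. But $v_u,v_{u'},v_*$ all occur in the sequence of Step 8, which is admissible, a contradiction. Pairs see the cap with a minus sign and triples see it with a plus sign; both views cannot be right.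

### Full systems with $N=15$ blocks

Now $(b_0,o)=(0,7)$: all $b_u$ with $u\ne0$ are odd and their sum is $37>35$, so some $b_{u_1}\ge7$.

**Step 10: at most two values per class.** *Among any three terms $x,y,z$ of a class $S_u$, two are equal.* Take a full system with block $\{x,y\}$ and $z$ unpaired, and let $T$ be the sequence of the other $14$ values. Then $T\cdot(x+y)$, $T\cdot(x+z)$, $T\cdot(y+z)$ are admissible, and by Lemma 5(c) two of the sums $x+y,x+z,y+z$ coincide. So two of $x,y,z$ are equal.

**Step 11: the large class.** By Step 10 and the multiplicity bound, $S_{u_1}=s^iy^j$ with $s\ne y$, $5\ge i\ge j\ge2$ and $i+j\ge7$. If $j\ge3$, then $(u_1,s)^3(u_1,y)^3$ is zero-sum of length $6$, a contradiction. Hence $j=2$, $i=5$, and $S_{u_1}=s^5y^2$.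

**Step 12: the other classes are constant.** *$S_u$ is constant for $u\ne0,u_1$.* If $b_u=1$ this is clear. Otherwise let $x',y',z'$ be any three terms of $S_u$; we show $y'=z'$. Choose pairs as in a full system in all classes other than $u_1$, with $\{x',y'\}$ a block and $z'$ unpaired. The class $u_1$ contributes $3$ of the $15$ blocks, so there are $12$ pairs here. Let $T_0$ be the sequence of the $11$ values other than $x'+y'$. Put $\alpha=x'+y'$ and $\beta=x'+z'$, and suppose $\alpha\ne\beta$.

In $S_{u_1}=s^5y^2$ we may use the pairs $ss,ss,sy$ or the pairs $ss,sy,sy$. With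
$$T=T_0\cdot(-s)^2(s+y),\qquad T'=T_0\cdot(-s)(s+y)^2,$$
all of $T\alpha,T\beta,T'\alpha,T'\beta$ are admissible. Moreover $-s\ne s+y$, since equality would give $y=-2s=s$. As $T\alpha$ and $T\beta$ are admissible with $\alpha\ne\beta$, Lemma 5(c) says that $\alpha,\beta$ are exactly the two elements of multiplicity one in $T$. Since $T'\alpha$ is admissible and already contains $s+y$ twice from the pairs $sy$, $s+y\nmid T_0$. So $s+y$ has multiplicity one in $T$, and $s+y\in\{\alpha,\beta\}$. Then one of $T'\alpha,T'\beta$ contains $s+y$ three times, a contradiction. So $\alpha=\beta$ and $y'=z'$.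

**Step 13: the contradiction.** By Step 12 and the multiplicity bound, $b_u\le5$ for the six $u\ne0,u_1$. As $37-7=30$, we get $S_u=v_u^5$ for these six $u$. Use two blocks $v_uv_u$ for each of them, together with $ss,ss,sy$, respectively $ss,ss,yy$. This gives admissible sequences of length $15$: each $-v_u$ twice, $(-s)^2$, and $s+y$, respectively $2y=-y$. An admissible sequence of length $15$ has exactly $8$ distinct elements (seven elements give at most $14$ terms). So the $-v_u$, the element $-s$ and $s+y$ are $8$ distinct non-zero elements, and likewise with $-y$ in place of $s+y$. Therefore $\{0,-s\}\cup\{-v_u:u\neq 0,u_1\}$ has $8$ elements, and by Lemma 1(i) it becomes a $9$-cap by adding $s+y$, and also by adding $-y$. But $s+y\ne-y$, since equality would give $s=-2y=y$. This contradicts Lemma 4(iv).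

All four shapes are impossible, so $\eta(C_6^3)\le37<38\le\mathsf t(C_6^3)$. This proves Theorem 1. $\blacksquare$

## Large rank: doubled caps of order 3 against sums of pairs

We turn to Theorem 2. In large rank the naive lower bound is good enough, because caps are exponentially larger than $2^r$.

**Step 1: large caps.** We bound $c_r$ from below. We saw that $\{0,1\}^r$ is a cap, so $c_r\ge2^r$. By (1), applied in each factor, a product of caps is a cap, so $c_{r+s}\ge c_rc_s$. By Lemma 3(i), $c_3\ge9$. Writing $r=3\lfloor r/3\rfloor+i$ with $i\in\{0,1,2\}$, we get
$$c_r\ge9^{\lfloor r/3\rfloor}2^{i}=2^r(9/8)^{\lfloor r/3\rfloor}. \tag{4}$$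

**Step 2: lower bounds for $\mathsf t$.** Let $3\mid n$. By Lemma 1(ii) there is an admissible sequence $T$ of length $2(c_r-1)$ over $\mathbb F_3^r\cong\{g\in C_n^r:3g=0\}$. All its terms have order $3$, so for its subsequences tiny means length at most $3$, and $T$ has no tiny zero-sum subsequence. Hence
$$\mathsf t(C_n^r)\ge2(c_r-1)+1=2c_r-1. \tag{5}$$
For $n=6$ we add the $2^r-1$ elements of order $2$, once each. A zero-sum subsequence splits into its terms of order $2$ and its terms of order $3$, and each part is zero-sum. If the whole is tiny, both parts have cross number at most $1$ and at least one is non-empty, hence tiny. A tiny part of order $3$ is excluded. A tiny part of order $2$ would have length at most $2$, and distinct elements of order $2$ have no zero-sum subsequence of length $1$ or $2$. So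
$$\mathsf t(C_6^r)\ge(2c_r-2)+(2^r-1)+1=2c_r+2^r-2. \tag{6}$$

**Step 3: what the inductive inequality gives, and the way past it.** This step explains what has to be improved. Lemma 2 with $m=3,k=2$ gives $\eta(C_6^r)\le3(2^r-1)+2c_r-1=2c_r+3\cdot2^r-4$, which lies above (6) for every $r\geq 1$. It cannot separate the invariants, because its main term is again $2c_r$. To do better, use the six terms that a short sequence may have as three pairs. If $|S|$ is much larger than $2^r$, many terms share the same $\mathbb F_2^r$-component, and $M$ distinct terms in one class give $\binom M2$ pairs, each with $\mathbb F_2^r$-sum $0$. No three disjoint pairs may have values in $\mathbb F_3^r$ summing to $0$. So the set of pair values, which is about $M$ times larger than the set of terms, is nearly a cap: the only lines in it come from intersecting pairs. We now make this quantitative.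

**Proposition 7.** For every integer $M\ge3$,
$$\eta(C_6^r)\le\frac{6\sqrt6\,c_r}{\sqrt{M-1}}+5M2^r+1. \tag{7}$$

*Proof.* Let $S$ be short-free over $\mathbb F_2^r\oplus\mathbb F_3^r$. It is enough to bound $|S|$ by the right side of (7) minus $1$. Multiplicities in $S$ are at most $5$.

**Step 3a: cutting $S$ into groups of $M$ distinct elements.** For $u\in\mathbb F_2^r$ let $m_u$ be the number of terms with first component $u$. If $m_u<5M$, discard these terms. Otherwise let $k=\lfloor m_u/M\rfloor\ge5$, list the terms with equal terms consecutive, and put the $i$-th term into group $i\bmod k$. At most $5\le k$ terms are equal and they are consecutive, so equal terms fall into different groups. Since $m_u\ge kM$, each group has at least $M$ terms; keep exactly $M$ in each. This discards $m_u-kM<M$ terms. So fewer than $5M$ terms are discarded per class, and with $g$ the total number of groups, $|S|\le gM+5M2^r$. For example, with $M=3$ and a class $x^5y^5z^5$ we have $k=5$, and the five groups are five copies of $\{x,y,z\}$. If $g=0$, (7) is clear, so let $g\ge1$.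

**Step 3b: edges and their values.** We record how pairs interact. An *edge* is a pair of terms of one group. There are $E=gM(M-1)/2$ edges. An edge $e$ has $\mathbb F_2^r$-sum $0$; let $f(e)\in\mathbb F_3^r$ be its $\mathbb F_3^r$-sum, its value. First, distinct edges sharing a term have different values: they lie in the same group, whose terms are distinct elements with the same first component, so their other ends have different $\mathbb F_3^r$-components. Second, no three pairwise disjoint edges have values summing to $0$, since their union would be a zero-sum subsequence of length $6$.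

By the first fact, edges with equal value are pairwise disjoint. Three edges of the same value $f$ would have values summing to $3f=0$, contradicting the second fact. So each value is attained at most twice. Let $D$ be the set of values. Then
$$d:=|D|\ge E/2 .$$

**Step 3c: few lines in $D$.** Choose an edge $e_\omega$ of value $\omega$ for each $\omega\in D$. If three distinct elements of $D$ sum to $0$ (a line in $D$), then by the second fact two of the three chosen edges intersect. These two edges determine two elements of the line, hence the third. So the number $\lambda$ of lines in $D$ is at most the number of intersecting pairs of distinct edges. Such a pair is given by its common term and two other terms of the same group, so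
$$\lambda\le gM\tbinom{M-1}2=E(M-2)\le2(M-2)d .$$

**Step 3d: deleting points to get a cap.** We extract a large cap from $D$. Choose each element of $D$ independently with probability $p=(6(M-2))^{-1/2}\le1$. Let $X$ be the number of chosen points and $Y$ the number of lines in $D$ all of whose points are chosen. The expected value of $X-Y$ is $pd-p^3\lambda$. Deleting one point from every such line leaves a set of at least $X-Y$ points containing no line, that is, a cap. So
$$c_r\ge pd-p^3\lambda\ge pd\big(1-2(M-2)p^2\big)=\tfrac23pd\ge\tfrac13pE=\frac{gM(M-1)}{6\sqrt{6(M-2)}}\ge\frac{gM\sqrt{M-1}}{6\sqrt6},$$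
where the last step uses $M-2\le M-1$. Hence $gM\le6\sqrt6\,c_r/\sqrt{M-1}$, and $|S|\le gM+5M2^r$ gives (7). $\square$

**Step 4: optimizing $M$.** We balance the two terms of (7). Put
$$\rho=c_r/2^r\ge1,\qquad W=2^{r/3}c_r^{2/3}=2^r\rho^{2/3}\ge2^r .$$
Take $M=\lceil\rho^{2/3}\rceil+2\ge3$. Then $M-1\ge\rho^{2/3}$, so $c_r/\sqrt{M-1}\le c_r\rho^{-1/3}=2^r\rho^{2/3}=W$. Also $5M2^r\le5(\rho^{2/3}+3)2^r\le20\rho^{2/3}2^r=20W$. Since $6\sqrt6<15$ and $W\ge1$,
$$\eta(C_6^r)\le(6\sqrt6+20)W+1\le36W. \tag{8}$$

**Step 5: all $n=2^a3^b$ with $1\le b\le a$.** Now Lemma 2 carries (8) to the other $n$. We claim that $\eta(C_n^r)\le(9n-8)W$ for every $n=6^b2^{a-b}$ with $0\le b\le a$. We induct, multiplying by $6$ or by $2$, starting from $n=1$, where $\eta=1\le W$. We also use $\eta(C_2^r)=2^r\le W$. If the claim holds for $m$, Lemma 2 gives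
$$\eta(C_{6m}^r)\le6(\eta(C_m^r)-1)+\eta(C_6^r)\le6(9m-8)W+36W=(54m-12)W\le(9\cdot6m-8)W,$$
$$\eta(C_{2m}^r)\le2(\eta(C_m^r)-1)+\eta(C_2^r)\le2(9m-8)W+W=(18m-15)W\le(9\cdot2m-8)W .$$
Since $2^a3^b=6^b2^{a-b}$, this covers all the required $n$, and $\eta(C_n^r)\le9nW=9n\,2^{r/3}c_r^{2/3}$.

**Step 6: the ratio.** By (5), which applies because $b\ge1$, and by $2c_r-1\ge c_r$ and (4),
$$\frac{\mathsf t(C_n^r)}{\eta(C_n^r)}\ge\frac{2c_r-1}{9n\,2^{r/3}c_r^{2/3}}\ge\frac1{9n}\Big(\frac{c_r}{2^r}\Big)^{1/3}\ge\frac1{9n}\Big(\frac98\Big)^{\lfloor r/3\rfloor/3}\to\infty .$$
The middle inequality is strict, because $c_r\ge2^r>1$ gives $2c_r-1>c_r$. So $\mathsf t(C_n^r)>\eta(C_n^r)$ as soon as $(9/8)^{\lfloor r/3\rfloor}\ge(9n)^3$.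

**Step 7: the explicit range for $n=6$.** Here we use (6) and (7) directly. Take $M=122$, so $\sqrt{M-1}=11$. Since $14.698^2>216$, we have $6\sqrt6/11<14.698/11<1.3362$, and
$$\eta(C_6^r)\le1.3362\,c_r+610\cdot2^r+1 .$$
This is less than $2c_r+2^r-2\le\mathsf t(C_6^r)$ if $0.6638\,c_r>609\cdot2^r+3$. If $c_r\ge919\cdot2^r$ and $r\ge2$, this holds: $0.6638\cdot919>610$, and $610\cdot2^r>609\cdot2^r+3$ because $2^r>3$. Finally let $r\ge174$, so $\lfloor r/3\rfloor\ge58$. Repeated squaring gives the lower bounds $(9/8)^2>1.2656$, $(9/8)^4>1.6018$, $(9/8)^8>2.5657$, $(9/8)^{16}>6.582$, $(9/8)^{32}>43.32$. As $58=32+16+8+2$,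
$$(9/8)^{58}>43.32\cdot6.582\cdot2.5657\cdot1.2656>285\cdot2.5657\cdot1.2656>731\cdot1.2656>925>919 .$$
By (4), $c_r\ge919\cdot2^r$, so $\mathsf t(C_6^r)>\eta(C_6^r)$ for all $r\ge174$. The case $r=3$ is Theorem 1. This proves Theorem 2. $\blacksquare$
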